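\title{Cluster algebras need not be free over their coefficient rings}

\begin{abstract}
The cluster algebra of a quiver with frozen vertices is a module over the polynomial ring $R$ generated by the frozen variables. It has been conjectured that this module is always free. We give a counterexample with two mutable and two frozen vertices, built on the Kronecker quiver, in which the cluster algebra is not even flat over $R$, and we show that no counterexample has fewer mutable or fewer frozen vertices. We also show that, for a given mutable part, freeness holds for every choice of frozen vertices exactly when the mutable part is of finite cluster type; in that case the cluster monomials form an $R$-basis.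
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Seeds and mutation}
Fix integers $0\le n\le m$. A \emph{quiver} is a finite directed graph on the vertex set $\{1,\dots,m\}$, with multiple arrows allowed but without loops and without oriented $2$-cycles. The vertices $1,\dots,n$ are \emph{mutable} and the vertices $n+1,\dots,m$ are \emph{frozen}; the \emph{mutable part} of a quiver is its full subquiver on $1,\dots,n$. Let $\mathcal F=\mathbb C(x_1,\dots,x_m)$ be the field of rational functions in $m$ independent variables. A \emph{seed} is a pair $(Q,(z_1,\dots,z_m))$ of a quiver and an $m$-tuple of algebraically independent elements that generate the field $\mathcal F$.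

Let $k$ be a mutable vertex. The quiver $\mu_k(Q)$ is obtained from $Q$ by adding an arrow $i\to j$ for every path $i\to k\to j$, reversing all arrows incident to $k$, and removing a maximal collection of oriented $2$-cycles. The \emph{mutation} $\mu_k$ sends the seed $(Q,(z_1,\dots,z_m))$ to $(\mu_k(Q),(z'_1,\dots,z'_m))$, where $z_i'=z_i$ for $i\ne k$ and $z_k'$ is defined by the \emph{exchange relation}
\begin{equation}\label{eq:exchange}
z_kz_k'=\prod_{i\to k}z_i+\prod_{k\to j}z_j ,
\end{equation}
the products running over the arrows of $Q$, counted with multiplicity. We use three consequences of the definition throughout.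
\begin{itemize}
\item The result is again a seed. The right side $P$ of \eqref{eq:exchange} is a nonzero polynomial in the $z_i$ with $i\neq k$, and $z_k=P/z_k'$. So the new tuple generates $\mathcal F$, and $m$ generators of a field of transcendence degree $m$ are algebraically independent.
\item Mutation at $k$ is an involution. Let $b_{ij}$ be the number of arrows $i\to j$ minus the number of arrows $j\to i$. For $i,j\ne k$, mutation adds to $b_{ij}$ the number of paths $i\to k\to j$ minus the number of paths $j\to k\to i$. Reversing the arrows at $k$ interchanges these two numbers and leaves $P$ unchanged, so a second mutation at $k$ undoes the first.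
\item An arrow between two frozen vertices occurs in no exchange relation and in no path through a mutable vertex, so we disregard such arrows. In the same way, the mutable part of $\mu_k(Q)$ is $\mu_k$ of the mutable part of $Q$.
\end{itemize}

Fix a quiver $Q$ and consider all seeds obtained from the \emph{initial seed} $(Q,(x_1,\dots,x_m))$ by iterated mutation. For each of them the set $\{z_1,\dots,z_n\}$ is a \emph{cluster}; the elements of the clusters are the \emph{cluster variables}, and a \emph{cluster monomial} is a monomial with exponents $\ge0$ in the elements of one cluster. The frozen variables $x_{n+1},\dots,x_m$ never change; they are also called \emph{coefficient variables}. The \emph{cluster algebra} $\mathcal A(Q)$ is the $\mathbb C$-subalgebra of $\mathcal F$ generated by all cluster variables and the coefficient variables. The coefficient variables are not inverted. We write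
\[
R=\mathbb C[x_{n+1},\dots,x_m]\subseteq\mathcal A(Q).
\]
If $(Q',(z_1,\dots,z_m))$ is one of the seeds above, then $x_i\mapsto z_i$ defines an isomorphism of $R$-algebras $\mathcal A(Q')\to\mathcal A(Q)$, because mutation is reversible.

\subsection*{The conjecture}
The following statement is Conjecture 28 in \cite{Workshop}.
\begin{quote}
\emph{For every quiver $Q$, the cluster algebra $\mathcal A(Q)$ is a free module over its subring $R$ generated by the coefficient variables.}
\end{quote}
The example given there is the Pl\"ucker ring together with its subring generated by the cyclically contiguous Pl\"ucker coordinates. Its smallest instance, the Grassmannian of planes in $\mathbb C^4$, comes from one mutable vertex with two arrows from frozen vertices and two arrows to frozen vertices. The only exchange relation is the Pl\"ucker relation $\Delta_{13}\Delta_{24}=\Delta_{12}\Delta_{34}+\Delta_{14}\Delta_{23}$, the ring $R$ is generated by $\Delta_{12},\Delta_{23},\Delta_{34},\Delta_{14}$, and the powers of $\Delta_{13}$ and of $\Delta_{24}$ form an $R$-basis (Section~\ref{sec:small}).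

The algebra $\mathcal A(Q)$ is a family of algebras $\mathcal A(Q)/\mathfrak m\mathcal A(Q)$, one for each maximal ideal $\mathfrak m$ of $R$, that is, for each choice of complex values of the coefficients, zero included. An $R$-basis of $\mathcal A(Q)$ would give a basis of all members of the family at once. The main reason to expect one is the Laurent phenomenon. For a cluster $C=\{z_1,\dots,z_n\}$ put $R[C^{\pm1}]=R[z_1^{\pm1},\dots,z_n^{\pm1}]$; this is a free $R$-module with basis the Laurent monomials in $C$.

\begin{theorem}[Laurent phenomenon; {\cite[Thm.~3.1]{FZ1}, \cite[Prop.~11.2]{FZ2}}]\label{thm:laurent}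
For every cluster $C$ one has $\mathcal A(Q)\subseteq R[C^{\pm1}]$.
\end{theorem}

The dependence on the frozen variables is polynomial, not merely Laurent. Thus $\mathcal A(Q)$ lies between two free $R$-modules, $R[z_1,\dots,z_n]\subseteq\mathcal A(Q)\subseteq R[C^{\pm1}]$, and it does so for every cluster. With one frozen variable this settles the question. With two it does not: the ideal $(f,g)$ of $\mathbb C[f,g]$ lies between the free modules $fg\,\mathbb C[f,g]$ and $\mathbb C[f,g]$, and it is not free, since it is not principal and any two of its elements are linearly dependent. This ideal is exactly what appears in our counterexample.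

\subsection*{Results}

\begin{theorem}\label{thm:counter}
Let $Q$ have mutable vertices $1,2$, frozen vertices $3,4$, two arrows $1\to2$, one arrow $3\to1$, one arrow $4\to1$, and two arrows $2\to4$. Then $\mathcal A(Q)$ is not flat over $\mathbb C[x_3,x_4]$, hence not free.
\end{theorem}

The mutable part of this quiver is the \emph{Kronecker quiver} $1\rightrightarrows2$. The example is minimal both in the number of mutable and in the number of frozen vertices.

\begin{theorem}\label{thm:minimal}
$\mathcal A(Q)$ is free over $R$ whenever $m-n\le1$ or $n\le1$.
\end{theorem}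

Let $Q^\circ$ be a quiver all of whose vertices are mutable. A \emph{frozen extension} of $Q^\circ$ is a quiver with mutable part $Q^\circ$, and $Q^\circ$ is of \emph{finite cluster type} if only finitely many seeds arise from it by iterated mutation.

\begin{theorem}\label{thm:class}
Let $Q^\circ$ be a quiver all of whose $n$ vertices are mutable. The following are equivalent:
\begin{itemize}
\item[(i)] for every frozen extension $Q$ of $Q^\circ$, the algebra $\mathcal A(Q)$ is free over $R$;
\item[(ii)] $Q^\circ$ is of finite cluster type.
\end{itemize}
In case \textup{(ii)} the cluster monomials form an $R$-basis of $\mathcal A(Q)$. If \textup{(ii)} fails, there is a frozen extension $Q$ with $2n-2$ frozen vertices for which $\mathcal A(Q)$ is not flat over $R$.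
\end{theorem}

Theorem~\ref{thm:minimal} is proved in Section~\ref{sec:small}. Non-flatness is always obtained in the same way: we find a rational function $W\notin\mathcal A(Q)$ that is carried into $\mathcal A(Q)$ by two coprime monomials in the coefficients, and we exclude $W$ from $\mathcal A(Q)$ by a grading. Section~\ref{sec:tools} sets up these tools, Section~\ref{sec:kronecker} applies them to prove Theorem~\ref{thm:counter} directly from the definitions, and Section~\ref{sec:infinite} extends the construction to every quiver of infinite type. Section~\ref{sec:finite} treats finite type. The last two sections rely on published results, which are stated where they are used.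

\section{One frozen vertex or one mutable vertex}\label{sec:small}

\begin{proof}[Proof of Theorem~\ref{thm:minimal}]
Let $m-n\le1$. Then $R$ is $\mathbb C$ or $\mathbb C[x_m]$, a principal ideal domain. By Theorem~\ref{thm:laurent}, $\mathcal A(Q)$ is an $R$-submodule of the free module $R[x_1^{\pm1},\dots,x_n^{\pm1}]$, and a submodule of a free module of any rank over a principal ideal domain is free.

If $n=0$, then $\mathcal A(Q)=R$. Let $n=1$. Since $\mu_1$ is an involution, the cluster variables are $x_1$ and $x_1'$, with $x_1x_1'=P$ for a nonzero $P\in R$. A product $x_1^a(x_1')^c$ equals $P^cx_1^{a-c}$ if $a\ge c$ and $P^a(x_1')^{c-a}$ otherwise, so the elements $x_1^a$ $(a\ge0)$ and $(x_1')^a$ $(a\ge1)$ span $\mathcal A(Q)$ over $R$. As $(x_1')^a=P^ax_1^{-a}$, they are nonzero $R$-multiples of pairwise distinct powers of $x_1$, hence linearly independent over $R$.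
\end{proof}

For $n=1$ the basis consists of the cluster monomials, as Theorem~\ref{thm:class} predicts.

\section{A test for flatness, and gradings}\label{sec:tools}

\subsection*{The test}
Recall that an $R$-module $M$ is \emph{flat} if $M\otimes_R-$ preserves injective maps, and that free modules are flat.

\begin{lemma}\label{lem:flat}
Let $M\subseteq\mathcal F$ be an $R$-submodule that is flat over $R$. Let $p,q\in R$ be nonzero, with $p$ a nonzerodivisor on $R/qR$. If $W\in\mathcal F$ satisfies $pW\in M$ and $qW\in M$, then $W\in M$.
\end{lemma}

\begin{proof}
Multiplication by $p$ is injective on $R/qR$, so by flatness it is injective on $M\otimes_RR/qR=M/qM$. Put $u=qW$ and $v=pW$. Then $pu=qv\in qM$, so $u\in qM$, and $W=u/q\in M$.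
\end{proof}

For a free module the proof is a comparison of coordinates: $pu=qv$ forces $q$ to divide every coordinate of $u$. We shall take for $q$ a frozen variable $g$ and for $p$ a power of another frozen variable $f$; then $R/qR$ is a polynomial ring in which $p\neq0$, so the hypothesis holds.

\begin{remark}\label{rem:universal}
Suppose $pW$ and $qW$ lie in $\mathcal A(Q)$. By Theorem~\ref{thm:laurent} and Lemma~\ref{lem:flat} for the free module $R[C^{\pm1}]$, the element $W$ lies in $R[C^{\pm1}]$ for every cluster $C$. So the Laurent property cannot show that $W\notin\mathcal A(Q)$. We must use the generators of $\mathcal A(Q)$ themselves, of which there may be infinitely many. A grading reduces the question to finitely many of them.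
\end{remark}

\subsection*{Balanced gradings}
Assign to each initial variable $x_i$ a degree $\deg x_i\in\mathbb Z^r$. For $\lambda\in(\mathbb C^*)^r$ and $d\in\mathbb Z^r$ put $\lambda^d=\lambda_1^{d_1}\cdots\lambda_r^{d_r}$, and let $\sigma_\lambda$ be the automorphism of $\mathcal F$ over $\mathbb C$ with $x_i\mapsto\lambda^{\deg x_i}x_i$. An element $h\in\mathcal F$ is \emph{homogeneous of degree $d$} if $\sigma_\lambda(h)=\lambda^dh$ for all $\lambda$; these elements form a subspace $\mathcal F_d$. Products and quotients of homogeneous elements are homogeneous, and degrees add and subtract accordingly. The sum of the subspaces $\mathcal F_d$ is direct: if $\lambda_1,\dots,\lambda_r$ are distinct primes, the numbers $\lambda^d$ are pairwise distinct, so the $\mathcal F_d$ lie in different eigenspaces of $\sigma_\lambda$. Grouping terms by degree and using directness gives two facts. A Laurent polynomial in $x_1,\dots,x_m$ is homogeneous of degree $d$ if and only if all its monomials have degree $d$. And: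
\begin{equation}\label{eq:span}
\begin{array}{l}
\text{if a subalgebra $B\subseteq\mathcal F$ is generated by homogeneous elements, then}\\
\text{$B\cap\mathcal F_d$ is spanned by the products of generators that have degree $d$.}
\end{array}
\end{equation}

A seed with homogeneous entries is \emph{balanced} if for every mutable vertex $k$ the two monomials on the right of \eqref{eq:exchange} have the same degree.

\begin{lemma}\label{lem:grading}
If the initial seed is balanced, then every cluster variable is homogeneous and every seed is balanced.
\end{lemma}

\begin{proof}
We induct on the number of mutations. Let the current seed be balanced, with entries of degrees $d_1,\dots,d_m\in\mathbb Z^r$, and mutate at $k$. The right side of \eqref{eq:exchange} is homogeneous, so $z_k'$ is homogeneous, of a degree $d_k'$ with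
\[
d_k+d_k'=\sum_{i\to k}d_i=\sum_{k\to j}d_j .
\]
For a mutable vertex $\ell$ let $\Delta_\ell$ be the sum of the degrees over arrows into $\ell$ minus the sum over arrows out of $\ell$. Balance means $\Delta_\ell=0$, and removing a $2$-cycle does not change $\Delta_\ell$. At $\ell=k$ mutation replaces $\Delta_k=0$ by its negative. Let $\ell\ne k$, and let $\rho$ be the contribution to $\Delta_\ell$ of the vertices other than $k$ before the mutation. If there are $c\ge0$ arrows $k\to\ell$ and none $\ell\to k$, then $cd_k+\rho=0$. The mutation reverses these arrows and adds $c$ arrows $i\to\ell$ for every arrow $i\to k$, so $\Delta_\ell$ becomes $-cd_k'+\rho+c\sum_{i\to k}d_i=\rho+cd_k=0$. If there are $c$ arrows $\ell\to k$, then $-cd_k+\rho=0$, and $\Delta_\ell$ becomes $cd_k'+\rho-c\sum_{k\to j}d_j=\rho-cd_k=0$.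
\end{proof}

\subsection*{Mutating at two vertices}
Suppose that we mutate only at the vertices $1$ and $2$. Since mutations are involutions, every seed so obtained arises by alternating $\mu_1$ and $\mu_2$. Put $u_1=x_1$ and $u_2=x_2$; let $u_3,u_4,\dots$ be the variables produced successively by $\mu_1,\mu_2,\mu_1,\dots$, and $u_0,u_{-1},\dots$ those produced by $\mu_2,\mu_1,\dots$. Repetitions are possible. The pairs of variables at the vertices $1,2$ are the pairs $\{u_k,u_{k+1}\}$. Let $b$ be the number of arrows between $1$ and $2$. A path through $1$ or $2$ creates no arrow incident to its middle vertex, so these $b$ arrows are only ever reversed, and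
\begin{equation}\label{eq:rank2}
u_{k-1}u_{k+1}=M_ku_k^{\,b}+M_k'\qquad(k\in\mathbb Z)
\end{equation}
with monomials $M_k,M_k'$ in the variables at the other vertices. We do not need to know these monomials. Regard all vertices other than $1,2$ as frozen, and suppose that the initial seed is balanced at $1$ and $2$ for a grading in which the variables at the other vertices have degrees in $\mathbb Z_{\ge0}^r$. Then Lemma~\ref{lem:grading} and \eqref{eq:rank2} give
\begin{equation}\label{eq:convex}
\deg u_{k-1}+\deg u_{k+1}-b\deg u_k=\deg M_k\in\mathbb Z^r_{\ge0}\qquad(k\in\mathbb Z).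
\end{equation}

\section{The Kronecker counterexample}\label{sec:kronecker}

\subsection*{The element to look for}
For the Kronecker quiver without frozen vertices, \eqref{eq:rank2} reads $u_{k-1}u_{k+1}=u_k^2+1$. Expanding the fraction $(u_{k-1}+u_{k+1})/u_k$ by $u_{k-1}$ or by $u_{k+1}$ gives
\[
\frac{u_{k-1}^2+u_k^2+1}{u_{k-1}u_k}=\frac{u_{k-1}+u_{k+1}}{u_k}=\frac{u_k^2+u_{k+1}^2+1}{u_ku_{k+1}},
\]
so this element $\bar z$ does not depend on $k$. It lies in the cluster algebra, since
\[
u_{k-1}u_{k+2}-u_ku_{k+1}=\frac{(u_k^2+1)(u_{k+1}^2+1)-u_k^2u_{k+1}^2}{u_ku_{k+1}}=\bar z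
\]
for every $k$. With coefficients, such a difference can acquire a factor from $R$, and different $k$ can give different factors. The frozen arrows in Theorem~\ref{thm:counter} are chosen so that two of the differences are $gz$ and $fz$ for one element $z$ and two different frozen variables $f,g$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.2]
\node (a) at (0,0) {$u_1$}; \node (b) at (2,0) {$u_2$};
\node[draw] (c) at (1,1) {$f$}; \node[draw] (d) at (1,-1) {$g$};
\draw[->] (a) to[bend left=8] (b); \draw[->] (a) to[bend right=8] (b);
\draw[->] (c) -- (a); \draw[->] (d) -- (a);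
\draw[->] (b) to[bend left=12] (d); \draw[->] (b) to[bend right=12] (d);
\node (e) at (4,0) {$u_3$}; \node (h) at (6,0) {$u_2$};
\node[draw] (i) at (5,1) {$f$}; \node[draw] (j) at (5,-1) {$g$};
\draw[->] (h) to[bend left=8] (e); \draw[->] (h) to[bend right=8] (e);
\draw[->] (e) -- (i); \draw[->] (e) -- (j);
\draw[->] (i) to[bend left=12] (h); \draw[->] (i) to[bend right=12] (h);
\end{tikzpicture}
\caption{The initial seed of the counterexample, with $u_1=x_1$, $u_2=x_2$, $f=x_3$, $g=x_4$ (left), and its mutation at the vertex carrying $u_1$ (right). Frozen vertices are boxed.}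
\label{fig:kronecker}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Write $\mathcal A=\mathcal A(Q)$, $f=x_3$, $g=x_4$. The algebra $\mathcal A$ is generated by $f$, $g$ and the $u_k$. The exchange relations of the initial seed are the first two of
\begin{equation}\label{eq:kron}
u_1u_3=u_2^2+fg,\qquad u_0u_2=u_1^2+g^2,\qquad u_2u_4=u_3^2+f^2 .
\end{equation}
For the third, mutate $Q$ at $1$ (Figure~\ref{fig:kronecker}). The two paths $3\to1\to2$ create two arrows $3\to2$, and the two paths $4\to1\to2$ create two arrows $4\to2$, which cancel against the two arrows $2\to4$. In $\mu_1(Q)$ the vertex $2$ has two arrows from $3$, two arrows to $1$ and no others.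

\emph{The element $z$.} Put
\[
z=\frac{fu_1+gu_3}{u_2}=\frac{fu_1^2+gu_2^2+fg^2}{u_1u_2},
\]
where the second form follows from the first by expanding with $u_1$ and using $u_1u_3=u_2^2+fg$. By \eqref{eq:kron},
\[
u_0u_3=\frac{(u_1^2+g^2)(u_2^2+fg)}{u_1u_2}=u_1u_2+g\,\frac{fu_1^2+gu_2^2+fg^2}{u_1u_2}=u_1u_2+gz ,
\]
\[
u_1u_4=\frac{(u_2^2+fg)(u_3^2+f^2)}{u_2u_3}=u_2u_3+f\,\frac{f(u_2^2+fg)+gu_3^2}{u_2u_3}=u_2u_3+f\,\frac{fu_1u_3+gu_3^2}{u_2u_3}=u_2u_3+fz .
\]
Hence $gz\in\mathcal A$ and $fz\in\mathcal A$.

\emph{The grading.} Balance at $1$ and $2$ asks for $2\deg u_2=\deg f+\deg g$ and $2\deg u_1=2\deg g$. These equations determine $\deg u_1$ and $\deg u_2$ from $\deg f$ and $\deg g$, and we lose nothing by taking the latter independent: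
\[
\deg f=(2,0),\qquad\deg g=(0,2),\qquad\deg u_1=(0,2),\qquad\deg u_2=(1,1).
\]
By Lemma~\ref{lem:grading} every $u_k$ is homogeneous; write $\deg u_k=(e_k,s_k)$. With $b=2$, relation \eqref{eq:convex} says that the differences $e_{k+1}-e_k$ and $s_{k+1}-s_k$ are nondecreasing in $k$. Since $e_2-e_1=1$, we have $e_{k+1}-e_k\ge1$ for $k\ge1$ and $e_{k+1}-e_k\le1$ for $k\le1$; summing from $e_1=0$ in either direction gives $e_k\ge k-1$. The same argument with $s_2-s_1=-1$ and $s_1=2$ gives $s_k\ge3-k$. Thus
\[
e_k\ge k-1,\qquad s_k\ge3-k,\qquad e_k+s_k\ge2\qquad(k\in\mathbb Z),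
\]
and $\deg u_k=(1,1)$ forces $k\le2$ and $k\ge2$.

\emph{$z$ is not in $\mathcal A$.} The three terms in the numerator of the second form of $z$ have degree $(2,4)$ and the denominator has degree $(1,3)$, so $\deg z=(1,1)$. Call the sum of the two coordinates of the degree the \emph{total degree}. Every generator of $\mathcal A$ has total degree at least $2$. A product of generators of degree $(1,1)$ has total degree $2$, so it is a single generator; it is neither $f$ nor $g$, so it is $u_2$. By \eqref{eq:span}, $\mathcal A\cap\mathcal F_{(1,1)}=\mathbb Cu_2$. The element $z$ is a sum of three distinct Laurent monomials in the initial variables, so it is not a multiple of $u_2$, and $z\notin\mathcal A$.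

If $\mathcal A$ were flat over $\mathbb C[f,g]$, Lemma~\ref{lem:flat} with $p=f$ and $q=g$ would give $z\in\mathcal A$.
\end{proof}

\begin{remark}
The ideal $\{r\in R:rz\in\mathcal A\}$ is proper and contains the maximal ideal $(f,g)$, so it equals $(f,g)$, and $\mathcal A\cap Rz$ is isomorphic to the ideal $(f,g)$. It is essential that the coefficients are not inverted: $z=(u_0u_3-u_1u_2)/g$ lies in $\mathcal A[g^{-1}]$.
\end{remark}

\section{Infinite type}\label{sec:infinite}

In this section we prove the last assertion of Theorem~\ref{thm:class}, which contains the implication (i)$\Rightarrow$(ii).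

\begin{proposition}\label{prop:infinite}
If $Q^\circ$ is not of finite cluster type, there is a frozen extension $Q$ of $Q^\circ$ with $2n-2$ frozen vertices such that $\mathcal A(Q)$ is not flat over $R$.
\end{proposition}

The link between infinite type and the Kronecker quiver is the following criterion. Two quivers are \emph{mutation equivalent} if one is obtained from the other by iterated mutation.

\begin{theorem}[\cite{FZ2}]\label{thm:fz2}
Let $Q$ be a quiver with mutable part $Q^\circ$. Only finitely many seeds arise from $Q$ by iterated mutation if and only if no quiver mutation equivalent to $Q^\circ$ has two parallel arrows.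
\end{theorem}

In \cite{FZ2} this is the condition that $|b_{ij}b_{ji}|\le3$ for mutable $i,j$ in all seeds; for a quiver $b_{ji}=-b_{ij}$, so it says $|b_{ij}|\le1$.

Let $Q^\circ$ be of infinite type. A frozen extension of a quiver mutation equivalent to $Q^\circ$ mutates back to a frozen extension of $Q^\circ$ with the same number of frozen vertices, and the two cluster algebras are isomorphic over $R$. By Theorem~\ref{thm:fz2} we may therefore assume, after relabeling, that $Q^\circ$ has $b\ge2$ arrows $1\to2$. Compared with Section~\ref{sec:kronecker} there are two difficulties. For $b>2$ the two differences of products no longer give multiples of the same element. And for $n>2$ there are cluster variables other than the $u_k$, which might generate the element we want to exclude.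

\subsection*{The extension}
Write $t_j=x_j$ for $3\le j\le n$. Add frozen vertices with variables $f$, $g$ and $y_j,y_j'$ $(3\le j\le n)$, and arrows
\[
f\to1,\qquad g\to1,\qquad 2\to g\ \ (b\text{ arrows}),\qquad y_j\to j\to y_j' .
\]
This quiver $Q$ has $2+2(n-2)=2n-2$ frozen vertices; for $n=b=2$ it is the quiver of Theorem~\ref{thm:counter}. Put $\mathcal A=\mathcal A(Q)$. The arrows between $\{1,2\}$ and the other mutable vertices are recorded by
\[
\alpha=\prod_{1\to j}t_j,\qquad\beta=\prod_{j\to1}t_j,\qquad\gamma=\prod_{j\to2}t_j,\qquad\delta=\prod_{2\to j}t_j ,
\]
with products over arrows with $j\ge3$. Let $\varepsilon$ be the greatest common divisor of the monomials $\beta^b\gamma$ and $\delta$. Then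
\begin{equation}\label{eq:gen}
u_1u_3=\alpha u_2^b+fg\beta,\qquad u_0u_2=\gamma u_1^b+g^b\delta,\qquad\varepsilon u_2u_4=f^b\beta^b\gamma+\delta u_3^b .
\end{equation}
The first two relations are read off from $Q$. For the third we need the arrows at $2$ in $\mu_1(Q)$. The $b$ arrows $1\to2$ are reversed; there are $b$ new arrows $f\to2$; the $b$ new arrows $g\to2$ cancel against the arrows $2\to g$; and each arrow $j\to1$ with $j\ge3$ creates $b$ arrows $j\to2$. Before cancellation the arrows between $2$ and the vertices $j\geq3$ contribute $\beta^b\gamma$ to the incoming and $\delta$ to the outgoing product, and removing $2$-cycles divides both by $\varepsilon$.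

\subsection*{The element $W$}
Put
\[
w=\frac{f\beta\gamma u_1^{b-1}+g^{b-1}\delta u_3}{u_2},\qquad w'=\frac{f^{b-1}\beta^{b-1}\gamma u_1+g\delta u_3^{b-1}}{u_2},\qquad W=\beta^{b-1}w .
\]
For $b=2$ we have $w=w'$, and for $n=b=2$ all three elements equal $z$.

\begin{lemma}\label{lem:W}
$gW\in\mathcal A$ and $f^{b-1}W\in\mathcal A$.
\end{lemma}

\begin{proof}
The monomials $\alpha,\beta,\gamma,\delta,\varepsilon$ lie in $\mathcal A$. We expand two products by \eqref{eq:gen}, each time recombining $\alpha u_2^b+fg\beta$ to $u_1u_3$ in two of the four terms:
\begin{align*}
u_0u_3&=\frac{(\gamma u_1^b+g^b\delta)(\alpha u_2^b+fg\beta)}{u_1u_2}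
=\alpha\gamma u_1^{b-1}u_2^{b-1}+\frac{fg\beta\gamma u_1^b+g^b\delta u_1u_3}{u_1u_2}\\
&=\alpha\gamma u_1^{b-1}u_2^{b-1}+gw,\\
\varepsilon u_1u_4&=\frac{(\alpha u_2^b+fg\beta)(f^b\beta^b\gamma+\delta u_3^b)}{u_2u_3}
=\alpha\delta u_2^{b-1}u_3^{b-1}+\frac{f^b\beta^b\gamma u_1u_3+fg\beta\delta u_3^b}{u_2u_3}\\
&=\alpha\delta u_2^{b-1}u_3^{b-1}+f\beta w' .
\end{align*}
So $gw\in\mathcal A$, hence $gW\in\mathcal A$, and $f\beta w'\in\mathcal A$. To pass from $w'$ to $w$ we match the first terms of the numerators. In $T=(f\beta)^{b-2}w-u_1^{b-2}w'$ the terms $(f\beta)^{b-1}\gamma u_1^{b-1}/u_2$ cancel, and since $fg\beta-u_1u_3=-\alpha u_2^b$,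
\[
T=g\delta u_3\,\frac{(fg\beta)^{b-2}-(u_1u_3)^{b-2}}{u_2}=-\alpha\delta g\,u_2^{b-1}u_3\sum_{i=0}^{b-3}(fg\beta)^i(u_1u_3)^{b-3-i}\in\mathcal A ,
\]
the sum being empty for $b=2$. Therefore $f^{b-1}W=(f\beta)^{b-1}w=u_1^{b-2}(f\beta w')+f\beta T\in\mathcal A$.
\end{proof}

The proof shows why $W$ replaces $w$: the second multiplier of $w$ is $(f\beta)^{b-1}$, Lemma~\ref{lem:flat} needs a multiplier in $R$, and so the factor $\beta^{b-1}$ is moved into the element.

\subsection*{Reduction to the vertices $1$ and $2$}
Let $B=\mathbb C[f,g,t_3,\dots,t_n,u_k\ (k\in\mathbb Z)]\subseteq\mathcal A$. For $n=2$ we have $B=\mathcal A$ and this subsection is not needed. In general, the variables $y_j,y_j'$ are there to mark every cluster variable other than the $t_j$ and the $u_k$, so that it cannot contribute to $W$.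

Define a $\mathbb Z$-grading, called \emph{weight}, by giving each $y_j$ and $y_j'$ weight $1$ and all other initial variables weight $0$. The initial seed is balanced: at $j\ge3$ both monomials of the exchange relation have weight $1$, which is the reason for attaching two frozen vertices to $j$, and at $1$ and $2$ both have weight $0$. By Lemma~\ref{lem:grading} each cluster variable is homogeneous. By Theorem~\ref{thm:laurent} its expansion in the initial cluster is polynomial in the $y_j,y_j'$, so its weight is $\ge0$, and weight $0$ means that no $y_j$ or $y'_j$ occurs in the expansion.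

To identify the cluster variables of weight $0$ we use the fact that denominators detect which variables share a cluster. The \emph{exchange graph} of a cluster algebra has as vertices the seeds up to relabeling of the mutable vertices, and as edges the mutations.

\begin{theorem}[\cite{CL}]\label{thm:CL}
The following hold in the cluster algebra of any quiver.
\begin{itemize}
\item[(a)] Let $\{z_1,\dots,z_n\}$ be a cluster, let $v\ne z_j$ be a cluster variable, and let $-d_j(v)$ be the smallest exponent of $z_j$ in the Laurent expansion of $v$ in this cluster. Then $d_j(v)\ge0$, with equality if and only if some cluster contains both $v$ and $z_j$.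
\item[(b)] The seeds whose clusters contain a given cluster variable form a connected subgraph of the exchange graph.
\end{itemize}
\end{theorem}

\begin{lemma}\label{lem:weight0}
Every cluster variable $v$ of $\mathcal A$ of weight $0$ lies in $\{t_3,\dots,t_n\}\cup\{u_k:k\in\mathbb Z\}$.
\end{lemma}

\begin{proof}
\emph{Step 1: no $t_j$ occurs with a negative exponent in the initial expansion of $v$.} Fix $j\ge3$, let $D=R[x_i^{\pm1}:i\le n,\ i\ne j]$, and write $v=\sum_kc_kt_j^k$ with $c_k\in D$. No $y_i$ or $y_i'$ occurs in $c_k$. In the seed obtained from the initial one by mutation at $j$ we have $t_j=P/t_j'$ with $P=y_jM+y_j'M'$, where $M,M'$ are monomials in the other mutable variables. Then $v=\sum_kc_kP^k(t_j')^{-k}$. By Theorem~\ref{thm:laurent} for the new cluster, $v\in D[(t_j')^{\pm1}]$, and since $t_j'$ is transcendental over the fraction field of $D$, this gives $c_kP^k\in D$ for all $k$. For $k<0$ we obtain $c_k=P^{|k|}q$ with $q\in D$. The endomorphism of $D$ that sets all $y_i,y_i'$ equal to $0$ fixes $c_k$ and kills $P$, so $c_k=0$.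

\emph{Step 2: freezing the vertices $3,\dots,n$ one at a time.} Assume $v\notin\{t_3,\dots,t_n\}$. For $3\le j\le n+1$ let $\mathcal A^{(j)}$ be the cluster algebra of $Q$ with the vertices $3,\dots,j-1$ declared frozen. Its seeds are those reached from the initial seed without mutating at $3,\dots,j-1$. We show by induction on $j$ that $v$ is a cluster variable of $\mathcal A^{(j)}$. This holds for $\mathcal A^{(3)}=\mathcal A$. Suppose it holds for some $j\le n$. The expansion of $v$ as a Laurent polynomial in $x_1,\dots,x_m$ is unique, so Step 1 gives $d_j(v)\le0$ for the initial cluster of $\mathcal A^{(j)}$. By Theorem~\ref{thm:CL}(a), some seed of $\mathcal A^{(j)}$ contains $v$ and $t_j$, and by (b) it is joined to the initial seed by a path of seeds containing $t_j$. Follow this path by mutations starting from the labeled initial seed. No step mutates at a vertex carrying $t_j$: that would replace $t_j$ by $P'/t_j$ with $P'$ a polynomial in the other, algebraically independent, entries of the seed, and $P'/t_j\ne t_j$, so the new seed would not contain $t_j$. Thus $t_j$ stays at the vertex $j$, the path never mutates at $j$, and it ends in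 a seed with $v\neq t_j$ at another mutable vertex of $\mathcal A^{(j)}$. So $v$ is a cluster variable of $\mathcal A^{(j+1)}$. In $\mathcal A^{(n+1)}$ only $1$ and $2$ are mutable, and so $v=u_k$ for some $k$.
\end{proof}

\begin{lemma}\label{lem:reduce}
If $W\in\mathcal A$, then $W\in B$.
\end{lemma}

\begin{proof}
The elements $u_1,u_2,f,g,t_j$ have weight $0$, hence so do $u_3=(\alpha u_2^b+fg\beta)/u_1$ and $W$. By \eqref{eq:span}, $W$ is a linear combination of products of generators of $\mathcal A$ of weight $0$. All generators have weight $\ge0$, so every factor has weight $0$: it is $f$, $g$ or a cluster variable of weight $0$, and lies in $B$ by Lemma~\ref{lem:weight0}.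
\end{proof}

\subsection*{Excluding $W$ from $B$}
For $b=2$ we used convexity of the degree sequences. For $b\geq2$ the following substitute suffices.

\begin{lemma}\label{lem:growth}
Let $b\ge2$ and let $(a_k)_{k\in\mathbb Z}$ be real numbers with $a_{k-1}+a_{k+1}\ge ba_k$ for all $k$. If $a_\ell>0$ and $a_{\ell-1}\le a_\ell$, then $a_\ell\le a_{\ell+1}\le a_{\ell+2}\le\cdots$. If $a_\ell>0$ and $a_{\ell+1}\le a_\ell$, then $a_\ell\le a_{\ell-1}\le a_{\ell-2}\le\cdots$.
\end{lemma}

\begin{proof}
In the first case $a_{\ell+1}-a_\ell\ge(b-1)a_\ell-a_{\ell-1}\ge a_\ell-a_{\ell-1}\ge0$, so the hypothesis holds with $\ell+1$ in place of $\ell$. The second case is the first for the sequence $(a_{-k})$.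
\end{proof}

\begin{lemma}\label{lem:notinB}
$W\notin B$.
\end{lemma}

\begin{proof}
We work in $\mathcal A^{(n+1)}$, where only $1$ and $2$ are mutable, and set
\[
\deg f=(b,0),\qquad\deg g=(0,b),\qquad\deg u_1=(0,b),\qquad\deg u_2=(1,1),
\]
with all $t_j,y_j,y_j'$ of degree $(0,0)$. The initial seed is balanced at $1$, where $\deg(fg\beta)=(b,b)=\deg(\alpha u_2^b)$, and at $2$, where $\deg(\gamma u_1^b)=(0,b^2)=\deg(g^b\delta)$. So all generators of $B$ are homogeneous. Write $\deg u_k=(e_k,s_k)$ and let $\tau_k=e_k+s_k$ be the total degree. From \eqref{eq:gen},
\[
\deg u_0=(-1,b^2-1),\qquad\deg u_3=(b,0),\qquad\deg u_4=(b^2-1,-1).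
\]
By \eqref{eq:convex}, Lemma~\ref{lem:growth} applies to each of $(e_k)$, $(s_k)$, $(\tau_k)$.
\begin{itemize}
\item We have $(\tau_0,\dots,\tau_4)=(b^2-2,\,b,\,2,\,b,\,b^2-2)$. From $\tau_2\le\tau_3$ and $\tau_2\le\tau_1$ we get $\tau_k\ge b^2-2$ for $k\ge4$ and for $k\le0$. In particular all $\tau_k$ are positive.
\item From $e_2=1\le e_3=b$ we get $e_k\ge b$ for $k\ge3$.
\item From $s_2=1\le s_1=b$ and $s_0=b^2-1$ we get $s_k\ge b^2-1$ for $k\le0$.
\end{itemize}
Expanding $w$ with $u_1$ and using the first relation in \eqref{eq:gen},
\[
W=\beta^{b-1}\,\frac{f\beta\gamma u_1^b+g^{b-1}\alpha\delta u_2^b+fg^b\beta\delta}{u_1u_2}.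
\]
Each term of the numerator has degree $(b,b^2)$ and the denominator has degree $(1,b+1)$, so $W$ has degree $d=(b-1,\,b^2-b-1)$ and total degree $b^2-2$.

Let $\pi$ be a product of generators of $B$ of degree $d$. Suppose that $\pi$ has a factor $u_k$ with $k\notin\{1,2,3\}$. This factor has total degree at least $b^2-2$, and all generators other than the $t_j$ have positive total degree, so $\pi$ is $u_k$ times a monomial in the $t_j$ and $\deg u_k=d$. This contradicts $e_k\ge b$ if $k\ge4$, and $s_k\ge b^2-1$ if $k\le0$. So the factors of $\pi$ are among $u_1,u_2,u_3,f,g,t_j$, whose degrees have first coordinates $0,1,b,b,0,0$. Since the first coordinate of $d$ is $b-1$, neither $u_3$ nor $f$ occurs. By \eqref{eq:span}, $B\cap\mathcal F_d\subseteq\mathbb C[t_3,\dots,t_n,g,u_1,u_2]$. Elements of this ring do not depend on the initial variable $f$, whereas the coefficient of $f$ in $W$ is $\beta^b(\gamma u_1^b+g^b\delta)/(u_1u_2)\ne0$.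
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:infinite}]
By Lemmas~\ref{lem:reduce} and~\ref{lem:notinB}, $W\notin\mathcal A$. By Lemma~\ref{lem:W} and Lemma~\ref{lem:flat} with $p=f^{b-1}$ and $q=g$, the algebra $\mathcal A$ is not flat over $R$.
\end{proof}

\begin{remark}
The hypothesis $b\ge2$ cannot be dropped from Lemma~\ref{lem:notinB}. For $n=2$ and $b=1$ the same formulas give $W=(f+u_3)/u_2=u_4$, a cluster variable.
\end{remark}

\section{Finite type}\label{sec:finite}

It remains to prove that for $Q^\circ$ of finite type and any frozen extension $Q$ the cluster monomials form an $R$-basis of $\mathcal A=\mathcal A(Q)$. For $n=0$ there is nothing to prove, so let $n\ge1$. Let $L\subseteq\mathcal A$ be the $R$-span of the cluster monomials. The result we use to multiply cluster monomials treats the coefficients as invertible, so it yields only that $\phi a\in L$ for some monomial $\phi\in R$ depending on $a\in\mathcal A$. We first show how to remove such a factor.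

\subsection*{Reading off coefficients}

\begin{theorem}[Proper Laurent monomial property; \cite{CKLP}]\label{thm:proper}
Let $Q$ be any quiver, $C$ a cluster of $\mathcal A(Q)$, and $\xi$ a cluster monomial that is not a monomial in $C$. Then every Laurent monomial in $C$ that occurs in the expansion of $\xi$ in $R[C^{\pm1}]$ has a negative exponent at some element of $C$.
\end{theorem}

\begin{lemma}\label{lem:extract}
Let $Q$ be any quiver. The cluster monomials of $\mathcal A(Q)$ are linearly independent over $R$. If $a\in\mathcal F$ lies in $R[C^{\pm1}]$ for every cluster $C$, and $\phi a\in L$ for a nonzero $\phi\in R$, then $a\in L$.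
\end{lemma}

\begin{proof}
Let $\phi\in R$ be arbitrary, let $a$ lie in every $R[C^{\pm1}]$, and suppose $\phi a=\sum_\xi c_\xi\xi$, a finite sum over distinct cluster monomials with $c_\xi\in R$. Fix a cluster monomial $\xi_0$ and a cluster $C$ in which it is a monomial, and compare the coefficients of the basis element $\xi_0$ of $R[C^{\pm1}]$. The $\xi\neq\xi_0$ that are monomials in $C$ are other basis elements, and by Theorem~\ref{thm:proper} the remaining $\xi$ involve only basis elements with a negative exponent. So the coefficient on the right is $c_{\xi_0}$, while on the left it is $\phi$ times an element of $R$. Hence $\phi$ divides every $c_\xi$. For $\phi=0$ this is linear independence, and for $\phi\ne0$ it gives $a=\sum_\xi(c_\xi/\phi)\xi\in L$.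
\end{proof}

\subsection*{Principal coefficients}
One frozen extension controls all others once the coefficients are inverted. Let $Q^{\mathrm{pr}}$ be obtained from $Q^\circ$ by adding, for each $j=1,\dots,n$, a frozen vertex with variable $y_j$ and one arrow $y_j\to j$, and let $\mathcal A_{\mathrm{prin}}=\mathcal A(Q^{\mathrm{pr}})$. Let $\mathbf e_1,\dots,\mathbf e_n$ be the standard basis of $\mathbb Z^n$. The degrees $\deg x_i=\mathbf e_i$ and $\deg y_j=\sum_{j\to i}\mathbf e_i-\sum_{i\to j}\mathbf e_i$, with sums over arrows of $Q^\circ$, make the initial seed balanced. By Lemma~\ref{lem:grading} every cluster monomial of $\mathcal A_{\mathrm{prin}}$ is homogeneous; its degree is its \emph{$g$-vector}. For a cluster $C$ of $\mathcal A_{\mathrm{prin}}$ let $G_C\subseteq\mathbb R^n$ be the cone of nonnegative real combinations of the $g$-vectors of the elements of $C$.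

\begin{theorem}[{\cite[Thm.~0.3 and Sections 2, 4, 7]{GHKK}}; for $g$-vectors also \cite{DWZ}]\label{thm:ghkk}
Let $Q^\circ$ be any quiver with $n$ vertices, all mutable.
\begin{itemize}
\item[(a)] The $g$-vectors of the elements of a cluster of $\mathcal A_{\mathrm{prin}}$ form a $\mathbb Z$-basis of $\mathbb Z^n$, and the cones $G_C$ with their faces form a simplicial fan. If $C$ and $C'$ are related by a mutation, then $G_C$ and $G_{C'}$ share the wall spanned by the $g$-vectors of the $n-1$ common variables and lie on opposite sides of it.
\item[(b)] There are a set $\Theta\subseteq\mathbb Z^n\times\mathbb Z^n$ and Laurent polynomials $\vartheta_q$ $(q\in\Theta)$, the \emph{theta functions}, that form a $\mathbb C$-basis of a subalgebra $\operatorname{mid}(\mathcal A_{\mathrm{prin}})$ of $\mathbb C[x_1^{\pm1},\dots,x_n^{\pm1},y_1^{\pm1},\dots,y_n^{\pm1}]$. If $\mathbf g$ is the $g$-vector of a cluster monomial $\xi$, then $(\mathbf g,\mathbf a)\in\Theta$ for every $\mathbf a\in\mathbb Z^n$, and $\vartheta_{(\mathbf g,\mathbf a)}$ is $\xi$ times a Laurent monomial in the $y_i$.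
\end{itemize}
\end{theorem}

By (b), a product of cluster monomials is a combination of theta functions. To conclude that it is a combination of cluster monomials we need every theta function to come from a cluster monomial, and this is where finite type enters.

\begin{lemma}\label{lem:complete}
If $Q^\circ$ is of finite type, every point of $\mathbb Z^n$ is the $g$-vector of a cluster monomial of $\mathcal A_{\mathrm{prin}}$.
\end{lemma}

\begin{proof}
The criterion in Theorem~\ref{thm:fz2} depends only on the mutable part, so $\mathcal A_{\mathrm{prin}}$ has finitely many clusters. Hence $S=\bigcup_CG_C$ is closed. We show that $S=\mathbb R^n$.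

Let $V_1,\dots,V_N$ be the linear subspaces spanned by $n-2$ of the $g$-vectors of one cluster (there are none if $n=1$), and let $U$ be the complement of their union. The set $U$ is dense. It is path connected: given $p,p'\in U$, choose $r$ outside the finitely many proper subspaces $V_i+\mathbb Rp$ and $V_i+\mathbb Rp'$; a point $(1-s)p+sr\in V_i$ with $0<s\leq1$ would put $r$ in $V_i+\mathbb Rp$, so the segment from $p$ to $r$, and likewise the one from $p'$ to $r$, lies in $U$.

The set $S\cap U$ is closed in $U$, and it is nonempty because $U$ meets the interior of each cone. It is also open. Let $p\in G_C\cap U$ and write $p=\sum_ic_i\mathbf g_i$ with $c_i\ge0$, where $\mathbf g_1,\dots,\mathbf g_n$ are the $g$-vectors of the elements of $C$. Since $p\in U$, at most one $c_i$ vanishes. If none does, $p$ is an interior point of $G_C$. If $c_k=0$, let $C'$ be obtained by mutation at $k$, with new $g$-vector $\mathbf g_k'$. By Theorem~\ref{thm:ghkk}(a), the coefficient of $\mathbf g_k$ in $\mathbf g'_k$ is negative. A point near $p$ has positive coordinates at the $\mathbf g_i$ with $i\ne k$ both in the basis of $C$ and in the basis of $C'$, and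 its $k$th coordinates in the two bases have opposite signs or both vanish; so it lies in $G_C$ or in $G_{C'}$. Therefore $S\cap U=U$, and $S=\mathbb R^n$ because $S$ is closed and $U$ is dense.

A point of $\mathbb Z^n$ lies in some $G_C$. Its coordinates in the $\mathbb Z$-basis $\mathbf g_1,\dots,\mathbf g_n$ are nonnegative integers, so it is the degree of the monomial in $C$ with these exponents.
\end{proof}

To return to $Q$, let $R'=R[x_{n+1}^{-1},\dots,x_m^{-1}]$, and let $\psi\colon\mathbb C[x_1^{\pm1},\dots,x_n^{\pm1},y_1^{\pm1},\dots,y_n^{\pm1}]\to R'[x_1^{\pm1},\dots,x_n^{\pm1}]$ be the ring homomorphism with $\psi(x_i)=x_i$ and $\psi(y_j)=\prod_{i>n}x_i^{b_{ij}}$, where $b_{ij}$ is the number of arrows $i\to j$ minus the number of arrows $j\to i$ in $Q$.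

\begin{theorem}[Separation of additions; {\cite[Thm.~3.7]{FZ4}}]\label{thm:sep}
Apply the same sequence of mutations to the initial seeds of $\mathcal A_{\mathrm{prin}}$ and of $\mathcal A(Q)$, and let $X$ and $x$ be the cluster variables obtained at the same vertex. Then $x$ equals $\psi(X)$ divided by a Laurent monomial in $x_{n+1},\dots,x_m$.
\end{theorem}

\begin{lemma}\label{lem:span}
If $Q^\circ$ is of finite type, every product of cluster variables of $\mathcal A(Q)$ is a finite $R'$-linear combination of cluster monomials.
\end{lemma}

\begin{proof}
Let $x^{(1)},\dots,x^{(s)}$ be cluster variables of $\mathcal A(Q)$ and let $X^{(1)},\dots,X^{(s)}$ be cluster variables of $\mathcal A_{\mathrm{prin}}$ corresponding to them as in Theorem~\ref{thm:sep}. By Theorem~\ref{thm:ghkk}(b), each $X^{(i)}$ is a theta function up to a Laurent monomial in the $y_j$, and a product of theta functions is a finite $\mathbb C$-linear combination of theta functions. By Lemma~\ref{lem:complete} and Theorem~\ref{thm:ghkk}(b), every theta function is a cluster monomial times a Laurent monomial in the $y_j$. So $X^{(1)}\cdots X^{(s)}$ is a finite combination of cluster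 monomials of $\mathcal A_{\mathrm{prin}}$ with coefficients in $\mathbb C[y_1^{\pm1},\dots,y_n^{\pm1}]$. Apply $\psi$. The coefficients go to $R'$. By Theorem~\ref{thm:sep}, a monomial in one cluster of $\mathcal A_{\mathrm{prin}}$ goes to a unit of $R'$ times a monomial in the cluster of $\mathcal A(Q)$ reached by the same mutations, and the left side goes to a unit of $R'$ times $x^{(1)}\cdots x^{(s)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If (ii) fails, Proposition~\ref{prop:infinite} gives the required extension, and (i) fails because free modules are flat. Assume (ii), let $Q$ be a frozen extension of $Q^\circ$, and let $a\in\mathcal A$. Then $a$ is a finite $R$-linear combination of products of cluster variables, so by Lemma~\ref{lem:span} there is a monomial $\phi$ in the frozen variables with $\phi a\in L$. By Theorem~\ref{thm:laurent} and Lemma~\ref{lem:extract}, $a\in L$. Thus the cluster monomials span $\mathcal A$ over $R$, and they are linearly independent by Lemma~\ref{lem:extract}.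
\end{proof}

\begin{remark}
In infinite type it is the spanning property that can fail. In the example of Theorem~\ref{thm:counter}, the element $gz=u_0u_3-u_1u_2$ of $\mathcal A$ is not in $L$: otherwise Remark~\ref{rem:universal} and Lemma~\ref{lem:extract} would give $z\in L\subseteq\mathcal A$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CL} P. Cao, F. Li, \emph{The enough g-pairs property and denominator vectors of cluster algebras}, Math. Ann. 377 (2020).

\bibitem{CKLP} Cerulli Irelli, Keller, Labardini-Fragoso, Plamondon, \emph{Linear independence of cluster monomials for skew-symmetric cluster algebras}, Compositio Math. 149 (2013).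

\bibitem{DWZ} Derksen, Weyman, Zelevinsky, \emph{Quivers with potentials II}, J. AMS 23 (2010).

\bibitem{FZ1} Fomin, Zelevinsky, \emph{Cluster algebras I}.

\bibitem{FZ2} Fomin, Zelevinsky, \emph{Cluster algebras II}.

\bibitem{FZ4} Fomin, Zelevinsky, \emph{Cluster algebras IV}, Compositio Math. 143 (2007).

\bibitem{GHKK} Gross, Hacking, Keel, Kontsevich, \emph{Canonical bases for cluster algebras}, J. AMS 31 (2018).

\bibitem{Workshop} \emph{Joint Introductory Workshop}, \texttt{https://legacy.slmath.org/\allowbreak workshops/\allowbreak 595/\allowbreak schedules/\allowbreak 15561/\allowbreak documents/\allowbreak 1438/\allowbreak assets/\allowbreak 16934}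

\end{thebibliography}
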